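\title{Sparse independent sets in Hasse diagrams of two-dimensional posets}

\begin{abstract}
Let $f_2(n)$ be the smallest possible independence number of the Hasse diagram
of an $n$-element poset of dimension at most $2$. We prove that
$f_2(n)\le n\,2^{-(1-o(1))\sqrt{\log_2 n}}$; in particular
$f_2(n)=o(n/(\log n)^C)$ for every constant $C$. The proof uses a random planar
point set that is partitioned in many different ways into small convex pieces,
each of which carries an independent random half-graph. We deduce lower bounds
for the chromatic number of Hasse diagrams and for conflict-free colorings of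
points with respect to axis-parallel rectangles, and we show that the edges
used in the proof cannot give a better constant in the exponent.
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{poset} $P=(X,\le)$ is a set with a reflexive, antisymmetric and
transitive relation; $x<y$ means $x\le y$ and $x\ne y$. All posets in this
paper are finite. A pair $x<y$ is a \emph{cover} if no $z\in X$ satisfies
$x<z<y$. The \emph{Hasse diagram} $H(P)$ is the undirected graph on $X$ whose
edges are the covers. A set of vertices of a graph $G$ is \emph{independent} if
it contains no edge, and $\alpha(G)$ is the largest size of an independent set.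

A poset has \emph{dimension at most $2$} if its order is the intersection of
two linear orders on $X$. Equivalently, it is isomorphic to a set of points in
the plane with distinct first and distinct second coordinates, ordered by
$(a,b)\le(c,d)$ if and only if $a\le c$ and $b\le d$: send each element to its
pair of ranks in the two linear orders. In this model the points $z$ with
$p\le z\le q$ are those in the closed axis-parallel rectangle with corners $p$
and $q$, so $p<q$ is a cover exactly when that rectangle contains no third
point. We study
\[
f_2(n)=\min\{\alpha(H(P)) : |P|=n,\ P \text{ has dimension at most } 2\}.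
\]
Throughout, $\log$ is the logarithm to base $2$, $\ln$ is the natural
logarithm, and $[r]=\{1,\dots,r\}$.

The Hasse diagram of an antichain has no edges, and that of an $n$-element
chain is a path, with independence number $\lceil n/2\rceil$. In any poset,
every antichain is independent, and so is the set of alternate elements of a
chain. If the longest chain has $r$ elements, then grouping the elements by the
length of the longest chain that ends at them splits $X$ into $r$ antichains.
Hence $\alpha(H(P))\ge\max(r/2,n/r)\ge\sqrt{n/2}$. The known bounds are
\[
f_2(n)=\Omega\bigl(\sqrt{n\log n}\bigr)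
\qquad\text{and}\qquad
f_2(n)=O\Bigl(n\,\frac{(\log\log n)^2}{\log n}\Bigr),
\]
and Question~5.4 of \cite{source} asks whether the upper bound can be improved
to $O(n/\log n)$ or better.

To see why $n/\log n$ is a natural threshold, recall that a graph $G$ with $n$
vertices and average degree $d$ satisfies
\begin{equation}\label{eq:degree}
\alpha(G)\ge \frac{n}{d+1}.
\end{equation}
Indeed, order the vertices uniformly at random and keep those that precede all
their neighbors. The kept set is independent and has expected size
$\sum_v 1/(\deg v+1)$, which is at least $n/(d+1)$ by convexity. Now take the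
points $(i,\pi(i))$ for a uniformly random permutation $\pi$ of $[n]$. The
points $i$ and $i+t$ form a cover if and only if, among the $t+1$ values
$\pi(i),\dots,\pi(i+t)$, the first and the last have ranks $r$ and $r+1$ for
some $r$. This holds for $t$ of the $(t+1)t$ equally likely pairs of ranks, so
it has probability $1/(t+1)$. The expected number of edges is
$\sum_{t=1}^{n-1}(n-t)/(t+1)\le n\ln n$, and \eqref{eq:degree} with Jensen's
inequality gives $\mathbb{E}\,\alpha(H(P))\ge n/(1+2\ln n)$. Uniformly random
points therefore stop at the order $n/\log n$, and one might guess that this is
roughly the truth. To go further one needs denser Hasse diagrams, since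
$\alpha\le n/D$ forces average degree at least $D-1$. Very dense Hasse diagrams
exist (put one antichain of $n/2$ points entirely above and to the right of
another), but this example is bipartite and has $\alpha=n/2$. Our result shows
that many such dense bipartite pieces can be overlaid on one point set.

\begin{theorem}\label{thm:main}
For every $n\ge1$, with $\ell=\log_2 n$,
\[
f_2(n)\;\le\;32\,\bigl(\sqrt{\ell}+4\bigr)\;n\;2^{-\sqrt{\ell}} .
\]
In particular $f_2(n)=O(n/\log n)$, and $f_2(n)=o(n/(\log n)^C)$ for every
constant $C$.
\end{theorem}

Since $32(t+4)=2^{o(t)}$, the bound reads
$f_2(n)\le n\,2^{-(1-o(1))\sqrt{\log n}}$, and the question has a positive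
answer. We do not claim a matching lower bound.

The proof is self-contained. Section~\ref{sec:half} introduces the basic random
piece and explains how many copies of it are needed.
Section~\ref{sec:points} builds the point set that holds them,
Section~\ref{sec:prob} bounds the probability that a fixed set is independent,
and Section~\ref{sec:proof} chooses the parameters.
Sections~\ref{sec:color} and~\ref{sec:limit} give consequences for colorings
and the limit of the method.

\section{Random half-graphs}\label{sec:half}

We want a small two-dimensional poset in which a given set of $t$ elements is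
independent only with probability exponentially small in $t$. Comparable pairs
are useful only when they are covers, so we take a poset with no chain of three
elements, and we let chance decide which elements lie on the lower level.

Fix an integer $\beta\ge2$. A \emph{labeling} is a map $c:[\beta]\to\{0,1\}$.
Let $\tau_c$ be the permutation of $[\beta]$ that is decreasing on $c^{-1}(0)$,
decreasing on $c^{-1}(1)$, and takes smaller values on $c^{-1}(0)$ than on
$c^{-1}(1)$. Let $P_c$ be the poset of the points $(a,\tau_c(a))$, identified
with $[\beta]$. We write a labeling as the word $c(1)\cdots c(\beta)$. For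
$c=01011$, the values $\tau_c(1),\dots,\tau_c(5)$ are $2,5,1,4,3$, and the
comparable pairs are $\{1,2\},\{1,4\},\{1,5\},\{3,4\},\{3,5\}$: each $0$ is
joined to each later $1$. We call a graph of this form a \emph{half-graph}.

\begin{lemma}\label{lem:half}
Integers $a<a'$ in $[\beta]$ are adjacent in $H(P_c)$ if and only if $c(a)=0$
and $c(a')=1$. If $c$ is uniformly random, then for every $J\subseteq[\beta]$
\[
\Pr[J \text{ is independent in } H(P_c)]=(|J|+1)\,2^{-|J|}.
\]
\end{lemma}

\begin{proof}
Let $a<a'$. If $c(a)=c(a')$ then $\tau_c(a)>\tau_c(a')$, because $\tau_c$
decreases on each label class. If $c(a)=1$ and $c(a')=0$ then again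
$\tau_c(a)>\tau_c(a')$, and if $c(a)=0$ and $c(a')=1$ then
$\tau_c(a)<\tau_c(a')$. So $a$ and $a'$ are comparable exactly in the last
case. The middle element of a three-element chain would need both labels, so
there is no such chain and every comparable pair is a cover. Thus $J$ is
independent if and only if the labels read along $J$ form a word
$1\cdots10\cdots0$. There are $|J|+1$ such words among the $2^{|J|}$ equally
likely words of length $|J|$.
\end{proof}

The probability depends only on $|J|$, and for large $|J|$ it costs almost a
factor $1/2$, one bit, for each element of $J$. Compare this with the number of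
candidates. From $\binom Nk\le N^k/k!$ and $e^k\ge k^k/k!$ we have
\begin{equation}\label{eq:binom}
\binom Nk\le\Bigl(\frac{eN}{k}\Bigr)^{k},
\end{equation}
so an $N$-element set has at most $2^{k(L+\log e)}$ subsets of size
$k=2^{-L}N$. A union bound over these subsets needs more than $L+\log e$ bits
per element, whereas one half-graph supplies less than one. We therefore want
every element to take part in $m$ independent half-graphs, with $m$ slightly
larger than $L$. That is, we want $m$ partitions of one poset into
\emph{tiles} of $\beta$ elements such that each tile is ordered as $P_c$ for a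
labeling $c$ of its own, and such that covers inside a tile are covers of the
whole poset. A tile is effective only if it contains many elements of the
candidate set. The average number is $2^{-L}\beta$, so $\beta$ must be somewhat
larger than $2^L$. Our construction has $N=\beta^m$ points, hence
$N\approx 2^{L^2}$, which is the source of $\sqrt{\log n}$ in
Theorem~\ref{thm:main}.

\section{A point set with many convex tilings}\label{sec:points}

A cover in a subposet need not be a cover in the whole poset, since an outside
element may lie between its ends. A subset $T$ of a poset $P$ is \emph{convex}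
if $p\le z\le q$ with $p,q\in T$ implies $z\in T$. For convex $T$ this problem
does not arise: all elements between $p,q\in T$ belong to $T$, so $p<q$ is a
cover in $P$ if and only if it is a cover in $T$. In a planar point set, the
points inside an axis-parallel box form a convex subset. So we look for $m$
tilings of a square by boxes, each box containing $\beta$ points, such that the
patterns in all boxes can be prescribed independently.

\subsection{Two levels}\label{sec:two}

Take a $\beta^2\times\beta^2$ grid, and write each column index as a pair of
digits $x=(x_1,x_2)$ and each row index as $y=(y_1,y_2)$, in lexicographic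
order. The first digits cut the grid into $\beta$ vertical strips, $\beta$
horizontal strips, and $\beta^2$ cells. Put one point in each cell, using every
column and every row of the grid once. In the vertical strip $x_1=u$ the points
are ordered horizontally by $x_2$ and vertically by $y_1$, so their pattern is
the permutation $x_2\mapsto y_1$; the digit $y_2$ plays no role. In the
horizontal strip $y_1=v$ the pattern is the permutation $x_1\mapsto y_2$, and
$x_2$ plays no role. These $2\beta$ permutations can be chosen freely: given
$\tau^1_u$ and $\tau^2_v$ for $u,v\in[\beta]$, place the point of column $x$ in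
the row
\[
y_1=\tau^1_{x_1}(x_2),\qquad y_2=\tau^2_{y_1}(x_1).
\]
Figure~\ref{fig:two} shows a case with $\beta=3$. For instance, the point
$x=23$ lies in the vertical strip with labeling $001$, and $\tau_{001}$ has
values $2,1,3$, so $y_1=3$. The third horizontal strip has labeling $010$, and
$\tau_{010}$ has values $2,3,1$, so $y_2=\tau_{010}(2)=3$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.62]
\draw[gray!25] (0,0) grid (9,9);
\draw[gray,thick,step=3] (0,0) grid (9,9);
\draw[thick] (0.5,1.5)--(1.5,7.5) (0.5,1.5)--(2.5,3.5) (3.5,5.5)--(5.5,8.5)
  (4.5,0.5)--(5.5,8.5) (7.5,2.5)--(8.5,4.5);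
\draw[thick,dashed] (0.5,1.5)--(7.5,2.5) (4.5,0.5)--(7.5,2.5)
  (2.5,3.5)--(3.5,5.5) (2.5,3.5)--(8.5,4.5) (1.5,7.5)--(5.5,8.5);
\fill (0.5,1.5) circle (4pt) node[below] {\small 11}
  (1.5,7.5) circle (4pt) node[above left] {\small 12}
  (2.5,3.5) circle (4pt) node[above left] {\small 13}
  (3.5,5.5) circle (4pt) node[above left] {\small 21}
  (4.5,0.5) circle (4pt) node[left] {\small 22}
  (5.5,8.5) circle (4pt) node[right] {\small 23}
  (6.5,6.5) circle (4pt) node[right] {\small 31}
  (7.5,2.5) circle (4pt) node[below right] {\small 32}
  (8.5,4.5) circle (4pt) node[above] {\small 33};
\node at (1.5,-0.6) {$011$}; \node at (4.5,-0.6) {$001$};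
\node at (7.5,-0.6) {$101$};
\node at (-0.9,1.5) {$001$}; \node at (-0.9,4.5) {$011$};
\node at (-0.9,7.5) {$010$};
\end{tikzpicture}
\caption{Nine points, one in each $3\times3$ cell, named by their column digits
$x_1x_2$. The word written next to a vertical or horizontal strip labels the
three points of the strip from left to right. In each strip, the comparable
pairs consist of a point labeled $0$ and a point labeled $1$ to its right. They
are drawn solid in vertical strips and dashed in horizontal strips, and all of
them are covers. The Hasse diagram has two further edges, from $21$ and from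
$22$ to $31$, which lie in no strip and are not drawn.}
\label{fig:two}
\end{figure}

The probabilistic argument is already visible here. Let $\beta=3$, let the six
labelings be independent and uniform, and fix a set $I$ of six columns. If $I$
meets the vertical strips in $t_1,t_2,t_3$ points, then $t_1+t_2+t_3=6$, and by
Lemma~\ref{lem:half} no vertical strip has an edge inside $I$ with probability
$2^{-6}(t_1+1)(t_2+1)(t_3+1)\le 2^{-6}\cdot3^3=27/64$. How $I$ is distributed
over the horizontal strips depends on the labelings just revealed. But whatever
the distribution is, the three sizes again add up to $6$, and the labelings of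
the horizontal strips are still fresh. So the second test is passed with
conditional probability at most $27/64$, and $I$ is independent with
probability at most $(27/64)^2$.

\subsection{The general construction}

With $m$ digits, the two families of strips become $m$ families of boxes of the
same area, ranging from thin vertical strips to thin horizontal strips. As in
the case $m=2$, the digits of $y$ are produced from the first to the last, out
of the digits of $x$ read from the last to the first.

Let $m\ge1$, $N=\beta^m$ and $X=[\beta]^m$; the set $[\beta]^0$ consists of the
empty string. For $j\in[m]$, $u\in[\beta]^{m-j}$ and $v\in[\beta]^{j-1}$ let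
$\tau^j_{u,v}$ be an arbitrary permutation of $[\beta]$; we call $j$ its
\emph{level}. For $x=(x_1,\dots,x_m)\in X$ define $y(x)=(y_1,\dots,y_m)$
successively by
\begin{equation}\label{eq:y}
y_j=\tau^j_{(x_1,\dots,x_{m-j}),\,(y_1,\dots,y_{j-1})}(x_{m-j+1}),
\qquad j=1,\dots,m .
\end{equation}
We call the elements of $X$ points, and we say that $x$ has \emph{$x$-prefix}
$w$ and \emph{$y$-prefix} $v$ if the string $x$ begins with $w$ and the string
$y(x)$ begins with $v$. The next lemma generalizes the rule of one point per
cell.

\begin{lemma}\label{lem:net}
For $0\le i\le m$, $w\in[\beta]^{m-i}$ and $v\in[\beta]^i$, exactly one point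
has $x$-prefix $w$ and $y$-prefix $v$.
\end{lemma}

\begin{proof}
We use induction on $i$. For $i=0$ the only such point is $x=w$. Suppose the
statement holds for some $i<m$, and let $w\in[\beta]^{m-i-1}$ and $v=(v',b)$
with $v'\in[\beta]^i$. By the induction hypothesis, the points with $x$-prefix
$w$ and $y$-prefix $v'$ are $\beta$ points $p_a$, $a\in[\beta]$, where $p_a$
has $x$-prefix $(w,a)$. By \eqref{eq:y} with $j=i+1$, the point $p_a$ has
$y_{i+1}=\tau^{i+1}_{w,v'}(a)$. Since $\tau^{i+1}_{w,v'}$ is a bijection,
exactly one $a$ gives $y_{i+1}=b$.
\end{proof}

The case $i=m$ says that $x\mapsto y(x)$ is a bijection of $X$. Hence comparing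
the strings $y(x)$ lexicographically is a linear order on $X$. Let $P$ be the
poset on $X$ with $x\le x'$ if and only if $x\le_{\mathrm{lex}}x'$ and
$y(x)\le_{\mathrm{lex}}y(x')$. It has dimension at most $2$.

For $j\in[m]$, $u\in[\beta]^{m-j}$ and $v\in[\beta]^{j-1}$, the \emph{tile}
$T^j_{u,v}$ of level $j$ is the set of points with $x$-prefix $u$ and
$y$-prefix $v$. The \emph{position} of a point $x$ in its tile of level $j$ is
the digit $x_{m-j+1}$ that follows $u$.

\begin{lemma}\label{lem:tiles}
Let $j\in[m]$.
\begin{enumerate}
\item[(i)] The $N/\beta$ tiles of level $j$ partition $X$, and each has exactly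
one point $p_a$ in each position $a\in[\beta]$.
\item[(ii)] In $T^j_{u,v}$ we have $p_a\le p_{a'}$ in $P$ if and only if
$a\le a'$ and $\tau^j_{u,v}(a)\le\tau^j_{u,v}(a')$.
\item[(iii)] Each tile is convex in $P$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Every point has one $x$-prefix of length $m-j$ and one $y$-prefix of length
$j-1$, and there are $\beta^{m-1}$ pairs $(u,v)$. Lemma~\ref{lem:net} with
$i=j-1$ gives exactly one point with $x$-prefix $(u,a)$ and $y$-prefix $v$.

(ii) By \eqref{eq:y}, $p_a$ has $x$-prefix $(u,a)$ and $y$-prefix
$(v,\tau^j_{u,v}(a))$. For $a\ne a'$ the $x$-strings of $p_a$ and $p_{a'}$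
first differ in the digit after $u$, and the $y$-strings first differ in the
digit after $v$. These digits decide the two lexicographic comparisons.

(iii) Let $p\le z\le q$ with $p,q\in T^j_{u,v}$. If the first $m-j$ digits of
$z$ formed a string lexicographically smaller than $u$, then
$z<_{\mathrm{lex}}p$; if larger, then $z>_{\mathrm{lex}}q$. So $z$ has
$x$-prefix $u$. The same argument applied to $y(p),y(z),y(q)$ shows that $z$
has $y$-prefix $v$.
\end{proof}

Part (ii) is the independence of the patterns that we asked for: the order
inside $T^j_{u,v}$ is read off from $\tau^j_{u,v}$ alone. The permutations of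
lower levels decide which points form the tile, and those of higher levels only
affect digits that never decide a comparison inside it.

\section{The probability that a fixed set is independent}\label{sec:prob}

From now on $\tau^j_{u,v}=\tau_c$ with $c=c^j_{u,v}$, a labeling chosen for
each triple $(j,u,v)$. By Lemma~\ref{lem:tiles}(ii) the map $a\mapsto p_a$ is
an isomorphism from $P_c$ onto the tile, and by (iii) the edges of $H(P)$
inside the tile are exactly the images of the edges of the half-graph $H(P_c)$.

The difficulty is that for random labelings the tiles are themselves random
subsets of $X$, and we have no control over how they meet a given set. As in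
Section~\ref{sec:two}, we reveal the labelings level by level and use a bound
that holds for every distribution of the set over the tiles.

\begin{proposition}\label{prop:prob}
Let all labelings $c^j_{u,v}$ be independent and uniformly random. Let
$I\subseteq X$ with $|I|=k\ge1$, and put $\lambda=k\beta/N$. Then
\[
\Pr[I \text{ is independent in } H(P)]\le
2^{-mk\left(1-\frac{\log(1+\lambda)}{\lambda}\right)} .
\]
\end{proposition}

\begin{proof}
For a tile $T$ let $J_T\subseteq[\beta]$ be the set of positions of the points
of $I\cap T$, so $|J_T|=|I\cap T|$. Let $E_j$ be the event that $J_T$ is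
independent in $H(P_c)$ for every tile $T$ of level $j$, where $c$ is the
labeling of $T$. If $I$ is independent in $H(P)$, then all of $E_1,\dots,E_m$
occur.

By \eqref{eq:y} and induction, the digits $y_1,\dots,y_{j-1}$, as functions on
$X$, are determined by the labelings of levels less than $j$. Hence so are the
tiles of level $j$ and the sets $J_T$ for these tiles. Consequently $E_j$ is
determined by the labelings of levels at most $j$.

Fix $j$ and condition on the labelings of levels less than $j$. The sets $J_T$
of level $j$ are now fixed, their sizes add up to $k$ by
Lemma~\ref{lem:tiles}(i), and the labelings of level $j$ are still independent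
and uniform. Lemma~\ref{lem:half} and the inequality between the arithmetic and
geometric means, applied to the $N/\beta$ numbers $|J_T|+1$ with mean
$1+\lambda$, give
\[
\Pr[E_j\mid \text{levels}<j]=\prod_T (|J_T|+1)\,2^{-|J_T|}
\le 2^{-k}(1+\lambda)^{N/\beta}=:\rho .
\]
Since $N/\beta=k/\lambda$, we have $\rho=2^{-k(1-\log(1+\lambda)/\lambda)}$.
The events $E_1,\dots,E_{j-1}$ are determined by the labelings on which we
conditioned, so averaging gives
$\Pr[E_1\cap\dots\cap E_j]\le\rho\Pr[E_1\cap\dots\cap E_{j-1}]$. Therefore
$\Pr[E_1\cap\dots\cap E_m]\le\rho^m$.
\end{proof}

The worst case at each level is a set spread evenly over the tiles, with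
$\lambda$ points in each. The term $\log(1+\lambda)/\lambda$ is the loss per
element caused by the factor $|J|+1$ in Lemma~\ref{lem:half}; it tends to $0$
as $\lambda\to\infty$.

\begin{corollary}\label{cor:criterion}
Let $\beta\ge2$, $m\ge1$, $N=\beta^m$, $1\le k\le N$ and $\lambda=k\beta/N$. If
\begin{equation}\label{eq:criterion}
m\Bigl(1-\frac{\log(1+\lambda)}{\lambda}\Bigr)>\log\frac{eN}{k},
\end{equation}
then $f_2(N)<k$.
\end{corollary}

\begin{proof}
By \eqref{eq:binom}, Proposition~\ref{prop:prob} and \eqref{eq:criterion}, the
expected number of independent $k$-element sets in $H(P)$ is less than $1$. So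
for some choice of labelings there is none, and then $\alpha(H(P))<k$, because
subsets of independent sets are independent.
\end{proof}

\begin{remark}\label{rem:fixed}
Fix $m$ and $\varepsilon>0$ with $\delta=(e+\varepsilon)2^{-m}<1$, and let
$k=\lceil\delta N\rceil$. The right side of \eqref{eq:criterion} is at most
$m-\log(1+\varepsilon/e)$, and the left side tends to $m$ as $\beta\to\infty$
because $\lambda\ge\delta\beta$. So $f_2(\beta^m)<(e+\varepsilon)2^{-m}\beta^m$
for large $\beta$: each additional level halves the bound. Since $e/8<0.34$,
three levels already beat the ratio $1/2$ of a chain.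
\end{remark}

\section{Proof of the main theorem}\label{sec:proof}

To turn Remark~\ref{rem:fixed} into a bound in terms of $N$, we must take
$\beta$ as small as \eqref{eq:criterion} allows. Let $k=2^{-L}N$ and
$\beta=2^{L+s}$, so that $\lambda=2^s$. The condition becomes
$m-m\log(1+2^s)/2^s>L+\log e$. With $m=L+3$ there is a slack of
$3-\log e>3/2$ to absorb the total loss, and $2^s\ge m^2$ is enough for this.

\begin{proposition}\label{prop:special}
For an integer $L\ge1$ let $s_L=\lceil2\log(L+3)\rceil$ and
$N_L=2^{(L+s_L)(L+3)}$. Then $f_2(N_L)\le2^{-L}N_L$.
\end{proposition}

\begin{proof}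
Put $m=L+3\ge4$, $s=s_L$, $\beta=2^{L+s}$, $N=\beta^m=N_L$ and $k=2^{-L}N$,
which is a positive integer. Then $\lambda=2^s$ and $\log(1+\lambda)\le s+1$.
The function $g(t)=(t+1)2^{-t}$ has derivative $2^{-t}(1-(t+1)\ln2)<0$ for
$t\ge1$, and $s\ge2\log m\ge4$. Hence
\[
m\,\frac{\log(1+\lambda)}{\lambda}\le m\,g(s)\le m\,g(2\log m)
=\frac{2\log m+1}{m}\le\frac{m+1}{m}<\frac32 ,
\]
where we used $m^2\le2^m$ for integers $m\ge4$ (equality at $m=4$, and
$(m+1)^2\le2m^2$). The left side of \eqref{eq:criterion} thus exceeds
$L+3/2$, while the right side is $L+\log e$, and $\log e<3/2$ because
$e^2<8$. Corollary~\ref{cor:criterion} gives $f_2(N_L)<k$.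
\end{proof}

To pass from the sizes $N_L$ to all $n$ we use copies and deletions. An
arbitrary deletion can create new covers (remove the middle of a three-element
chain), so we delete maximal elements, for which the Hasse diagram passes to an
induced subgraph.

\begin{lemma}\label{lem:interp}
For all $a,b\ge1$ we have $f_2(a)\le f_2(a+1)$ and
$f_2(a+b)\le f_2(a)+f_2(b)$. Consequently $f_2(n)\le(2n/N)f_2(N)$ for
$n\ge N\ge1$.
\end{lemma}

\begin{proof}
Let $P$ attain $f_2(a+1)$ and let $x$ be a maximal element of $P$. Restricting
the two linear orders shows that $P-x$ has dimension at most $2$. As $x$ lies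
strictly between no two elements, $H(P-x)=H(P)-x$, an induced subgraph of
$H(P)$. So $f_2(a)\le\alpha(H(P)-x)\le f_2(a+1)$.

For the second inequality take planar point sets attaining $f_2(a)$ and
$f_2(b)$, and translate the second so that it lies entirely to the right of and
below the first. No point of one set is comparable to a point of the other, so
the Hasse diagram of the union is the disjoint union of the two diagrams, and
the independence numbers add.

Finally, for $n\ge N$ let $r=\lceil n/N\rceil\le n/N+1\le 2n/N$. Then
$f_2(n)\le f_2(rN)\le rf_2(N)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]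
We have $s_1=4$ and $N_1=2^{20}$. If $n<2^{20}$ then $\sqrt\ell<5$, so
$32(\sqrt\ell+4)2^{-\sqrt\ell}\ge32\cdot4\cdot2^{-5}>1$, and the claimed bound
exceeds $n\ge f_2(n)$.

Let $n\ge N_1$. The sequence $N_L$ is strictly increasing, so there is $L\ge1$
with $N_L\le n<N_{L+1}$. Lemma~\ref{lem:interp} and
Proposition~\ref{prop:special} give $f_2(n)\le2n\,2^{-L}$, and it remains to
compare $L$ with $\sqrt\ell$. Put $A=L+4$ and $b=\log A$. Then
$s_{L+1}=\lceil2b\rceil\le2b+1$, so
\[
\ell<\log N_{L+1}=(L+1+s_{L+1})A\le(A-2+2b)A\le(A+b)^2 .
\]
Hence $\sqrt\ell<A+b$, and
$2^{-L}=2^{4+b}\,2^{-(A+b)}\le16A\,2^{-\sqrt\ell}$. Also $L\le\sqrt\ell$,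
because $2^{L^2}\le N_L\le n$, so $A\le\sqrt\ell+4$. Therefore
\[
f_2(n)\le2n\,2^{-L}\le32\,(\sqrt\ell+4)\,n\,2^{-\sqrt\ell}.
\]
For the last statement put $t=\sqrt\ell$. Then
$f_2(n)\,\ell^{\,C}/n\le32(t+4)t^{2C}2^{-t}\to0$ as $n\to\infty$, for every
$C$; the case $C=1$ gives $f_2(n)=O(n/\log n)$.
\end{proof}

\section{Colorings and axis-parallel rectangles}\label{sec:color}

A coloring of the vertices of a graph is \emph{proper} if adjacent vertices get
different colors, and the \emph{chromatic number} is the least number of colors
in a proper coloring. Color classes are independent, so an $n$-vertex graph $G$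
needs at least $n/\alpha(G)$ colors. For a finite set $S$ of points in the
plane, the \emph{Delaunay graph} with respect to axis-parallel rectangles joins
$p,q\in S$ if some such rectangle contains $p$, $q$ and no other point of $S$.
A coloring of $S$ is \emph{conflict-free} with respect to axis-parallel
rectangles if every such rectangle that meets $S$ contains a point whose color
appears on no other point of $S$ in the rectangle. Write
\[
D(n)=\frac{2^{\sqrt{\log n}}}{32\,(\sqrt{\log n}+4)},
\]
so that Theorem~\ref{thm:main} states $f_2(n)\le n/D(n)$.

\begin{corollary}\label{cor:color}
For every $n\ge1$ there is an $n$-element poset of dimension at most $2$ whose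
Hasse diagram has chromatic number at least $D(n)$. There are also $n$ points
in the plane whose Delaunay graph with respect to axis-parallel rectangles has
independence number at most $n/D(n)$, and every conflict-free coloring of these
points with respect to axis-parallel rectangles uses at least $D(n)$ colors.
\end{corollary}

\begin{proof}
Let $P$ attain $f_2(n)$, realized by a planar point set $S$ with distinct
coordinates. The chromatic number of $H(P)$ is at least $n/f_2(n)\ge D(n)$. If
$p<q$ is a cover, the rectangle with corners $p$ and $q$ contains no third
point, so $H(P)$ is a subgraph of the Delaunay graph on the same vertex set,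
and the latter has independence number at most $f_2(n)\le n/D(n)$. In a
conflict-free coloring, a rectangle containing exactly two points of $S$
contains two different colors. So the coloring is proper on the Delaunay graph
and uses at least $D(n)$ colors.
\end{proof}

\section{The limit of tile edges}\label{sec:limit}

The proof of Theorem~\ref{thm:main} uses only those edges of $H(P)$ that lie
inside tiles. The two requirements found in Section~\ref{sec:half}, about $L$
levels and tiles of size about $2^L$, are not artifacts of the union bound:
they are forced for these edges under every choice of labelings.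

\begin{proposition}\label{prop:limit}
Let the labelings $c^j_{u,v}$ be arbitrary, and let $G$ be the graph on
$X=[\beta]^m$ formed by the edges of $H(P)$ that lie inside tiles. Then
\[
\alpha(G)\ge N\max\Bigl(2^{-m},\ \frac1{m(\beta-1)+1}\Bigr).
\]
Consequently, if $\alpha(G)\le2^{-L}N$, then $\log N\ge(1-o(1))L^2$ as
$L\to\infty$.
\end{proposition}

\begin{proof}
Each point $x$ lies in one tile of each level $j$ and receives there a label
$\chi_j(x)\in\{0,1\}$, the value of the labeling of that tile at the position
of $x$. By Lemma~\ref{lem:half}, an edge inside a tile of level $j$ joins two
points with different values of $\chi_j$. So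
$x\mapsto(\chi_1(x),\dots,\chi_m(x))$ is a proper coloring of $G$ with at most
$2^m$ colors, and $\alpha(G)\ge2^{-m}N$. A point has at most $\beta-1$
neighbors in each of its $m$ tiles, so all degrees are at most $m(\beta-1)$,
and \eqref{eq:degree} gives the second bound.

Suppose that $\alpha(G)\le2^{-L}N$ for a real number $L\ge1$. The two bounds
give $m\ge L$ and $m\beta\ge m(\beta-1)+1\ge2^L$. If $m\ge L^2$, then
$\log N=m\log\beta\ge m\ge L^2$, since $\beta\ge2$. If $m<L^2$, then
$\log\beta\ge L-\log m\ge L-2\log L$, so
$\log N=m\log\beta\ge L\log\beta\ge L^2-2L\log L$. In both cases
$\log N\ge L^2-2L\log L=(1-o(1))L^2$.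
\end{proof}

Write $\alpha(G)=2^{-L}N$ and let $N\to\infty$. Either $L\le\sqrt{\log N}$, or
$L$ is large and Proposition~\ref{prop:limit} gives
$L\le(1+o(1))\sqrt{\log N}$. Thus an argument that uses only the tile edges of
this construction cannot give a bound better than
$N\,2^{-(1+o(1))\sqrt{\log N}}$, and Theorem~\ref{thm:main} attains this up to
the $o(1)$ term. The proposition concerns $G$ and not $H(P)$, which may have
further edges, as in Figure~\ref{fig:two}. Whether $f_2(n)\le n^{1-c}$ for some
constant $c>0$ is not settled here.

\begin{thebibliography}{1}

\bibitem{source}
\emph{Independent Sets In Hasse Diagrams},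
\texttt{https://github.com/pras1712/pras1712.github.io}.

\end{thebibliography}
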